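# Balanced domains of holomorphy and holomorphic functions of restricted growth

## 1. The guess "always", and the domains $\{|P|<1\}$

A domain of holomorphy carries a holomorphic function that cannot be continued past any part of the boundary. How slowly can such a function be made to grow? For a domain invariant under all maps $z\mapsto\lambda z$, $|\lambda|\le 1$, the first guess is: as slowly as we please. We fix the terms first, and then test the guess. The problem comes from the paper "Existence Domains Of Holomorphic Functions Of Restricted Growth".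

Throughout, $D(a,r)$ and $\overline D(a,r)$ are the open and closed discs in $\mathbb C$, $B(z,r)$ is the open Euclidean ball in $\mathbb C^n$, $S$ is the unit sphere, $O(G)$ is the space of holomorphic functions on $G$, and $\|\cdot\|_\infty$ is the supremum norm on $G$. We write psh for plurisubharmonic, usc for upper semicontinuous, $x^+=\max(x,0)$ and $\log^+x=\max(\log x,0)$.

**Definition (growth).** Let $\delta_0(z)=(1+\|z\|^2)^{-1/2}$. For an open set $G\subset\mathbb C^n$ let $\rho_G$ be the Euclidean distance to $\mathbb C^n\setminus G$ (with $\rho_{\mathbb C^n}\equiv+\infty$), and let $\delta_G=\min(\rho_G,\delta_0)$. For $N>0$ put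
$$O^{(N)}(G,\delta_G)=\{f\in O(G):\ \|\delta_G^Nf\|_\infty<+\infty\}.$$

So $f$ may grow like the $N$-th power of the inverse distance to the boundary, or of the distance to the origin, whichever is larger. For $G=\mathbb C^n$ we get the polynomials of degree $\le N$, by Cauchy's estimates. For the unit disc in $\mathbb C$ we have $\delta_G(z)\le 1-|z|\le|1-z|$, so $1/(1-z)\in O^{(1)}(G,\delta_G)$. Since $\delta_G\le1$, the space $O^{(N)}(G,\delta_G)$ increases with $N$.

**Definition (nonextendability).** Let $\mathcal F\subset O(G)$. The domain $G$ is an $\mathcal F$-domain of holomorphy if there are no domains $U,U_0\subset\mathbb C^n$ with $\emptyset\ne U_0\subset U\cap G$ and $U\not\subset G$ such that for every $f\in\mathcal F$ there is $\tilde f\in O(U)$ with $\tilde f=f$ on $U_0$. A single $f$ is nonextendable if $G$ is an $\{f\}$-domain of holomorphy. The domain $G$ is of type $O^{(>0)}$ if it is an $O^{(N)}(G,\delta_G)$-domain of holomorphy for every $N>0$; equivalently, for every $N>0$ there is a nonextendable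 $f\in O(G)$ with $\delta_G^N|f|$ bounded.

If a nonextendable $f$ belongs to $O^{(N)}(G,\delta_G)$, then $G$ is plainly an $O^{(N)}(G,\delta_G)$-domain of holomorphy. So a bounded nonextendable function gives type $O^{(>0)}$ at once. The space $\mathbb C^n$ is trivially of type $O^{(>0)}$, because $U\not\subset G$ cannot happen; only proper subdomains matter.

**Definition (balanced).** A domain $G$ is balanced if $\lambda z\in G$ whenever $z\in G$ and $|\lambda|\le1$. We use the known fact that $G\subsetneq\mathbb C^n$ is a balanced domain of holomorphy if and only if $G=\{h<1\}$ for some psh $h:\mathbb C^n\to\mathbb R$, $h\not\equiv0$, with $h(\lambda z)=|\lambda|h(z)$ for all $z$ and $\lambda$.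

The ball has $h(z)=\|z\|$. If $P$ is a homogeneous polynomial of degree $d\ge1$, $P\not\equiv0$, then $h=|P|^{1/d}$ gives $G=\{|P|<1\}$; in $\mathbb C^2$, for instance, $\{|z_1z_2|<1\}$.

**The test.** Here is a bounded nonextendable function on $\{|P|<1\}$. On the closed unit disc let
$$F(\lambda)=\sum_{j\ge0}2^{-j}\lambda^{2^j},\qquad |F|\le2 .$$
In the open disc $\mathbb D=D(0,1)$ we have $\lambda F'(\lambda)=\sum_j\lambda^{2^j}$. If $\omega^{2^J}=1$ and $0<x<1$, then $(x\omega)^{2^j}=x^{2^j}$ for $j\ge J$, so $|x\omega F'(x\omega)|\ge\sum_{j\ge J}x^{2^j}-J\to\infty$ as $x\to1$. Such $\omega$ are dense in the circle. Hence $F'$ is unbounded on $\Delta\cap\mathbb D$ for every disc $\Delta$ centered on the circle.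

Put $f=F\circ P$; then $|f|\le2$ on $G=\{|P|<1\}$. Suppose $U,U_0,\tilde f$ violate nonextendability. Let $W$ be the component of $U\cap G$ containing $U_0$; then $\tilde f=f$ on $W$. Since $U$ is connected and $W\ne U$, there is $b\in U\cap\partial W$. The point $b$ is not in $G$: otherwise a small ball about $b$ in $U\cap G$ would meet $W$ and hence lie in $W$. As $b$ is a limit of points of $G$, we get $|P(b)|=1$. Euler's identity $\sum_ib_i\,\partial_iP(b)=d\,P(b)\ne0$ shows that $P$ is part of a local coordinate system at $b$. So there are a neighborhood $V\subset U$ of $b$, with compact closure in $U$, and coordinates on $V$ with first coordinate $P$ that map $V$ onto $\Delta\times\Delta'$, where $\Delta$ is a disc centered at $P(b)$ and $\Delta'$ is a polydisc; we choose them as restrictions of coordinates on a neighborhood of $\overline V$. Then $V\cap G$ corresponds to $(\Delta\cap\mathbb D)\times\Delta'$, which is connected because $\Delta\cap\mathbb D$ is convex. It meets $W$, so it lies in $W$, and there $\tilde f=F(P)$.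 The derivative of $\tilde f$ with respect to the first coordinate is bounded on $V$, but on $V\cap G$ it equals $F'(P)$, which is unbounded. This contradiction shows that **every $\{|P|<1\}$ is of type $O^{(>0)}$.**

For $n=1$ this is everything: a proper balanced domain in $\mathbb C$ is rotation invariant and starlike about $0$, so it is a disc $\{|z|<R\}$, and we take $P(z)=z/R$. The guess is right for $n=1$.

For $n=2$ the domains $\{|P|<1\}$ are those for which $\log h$ is an average, with equal weights and repetitions allowed, of finitely many functions $\log|\ell|$ with $\ell$ linear. A limit of such averages will break the guess.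

## 2. Statements

**Answer.** The assertion "for every $n\ge1$, every balanced domain of holomorphy in $\mathbb C^n$ is of type $O^{(>0)}$" is false. It holds for $n=1$ and fails for every $n\ge2$.

**Theorem 1.** For every $n\ge2$ there is a balanced domain of holomorphy $G\subsetneq\mathbb C^n$ such that for every $N\in(0,\frac12)$ every $f\in O^{(N)}(G,\delta_G)$ extends to an entire function on $\mathbb C^n$. In particular (take $U=\mathbb C^n$, $U_0=G$) $G$ is not of type $O^{(>0)}$.

**Theorem 2.** (a) For every $n\ge2$ there is a single balanced domain of holomorphy $G\subsetneq\mathbb C^n$ such that for every $N\in(0,1)$ every $f\in O^{(N)}(G,\delta_G)$ extends to an entire function. (b) Every balanced domain of holomorphy $G\subsetneq\mathbb C^2$ is an $O^{(N)}(G,\delta_G)$-domain of holomorphy for every $N>1$.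

So in $\mathbb C^2$ the critical exponent is exactly $1$; the value $N=1$ itself is not settled here.

**Theorem 3.** Let $G=\{h<1\}\subsetneq\mathbb C^n$, $n\ge2$, be a balanced domain of holomorphy and $v=\log h$. Suppose:

(D) there is a psh $w\not\equiv-\infty$ on $\mathbb C^n$ with $w(\lambda z)=w(z)+\log|\lambda|$ such that for every $T>0$ there is $C_T$ with $w\le Tv+C_T$ on $S$.

Then $G$ is of type $O^{(>0)}$. In particular:

1. every *bounded* balanced domain of holomorphy is of type $O^{(>0)}$;
2. if $n=2$ and the Riesz measure of $\log h$ on $\mathbb P^1$ gives no mass to $\{h=0\}$, then $G$ is of type $O^{(>0)}$.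

Theorem 2(a) contains Theorem 1, but we prove Theorem 1 first, since its proof has the mechanism in its cleanest form. Before that, we follow the guess as far as it goes in $\mathbb C^2$; this yields Theorem 2(b).

## 3. Homogeneous polynomials by $L^2$ extension, and exponents above $1$ in $\mathbb C^2$

Let $\mathcal H$ be the set of psh $\psi\not\equiv-\infty$ on $\mathbb C^n$ with $\psi(\lambda z)=\psi(z)+\log|\lambda|$; examples are $\log\|z\|$ and $\log|\ell|$ for a nonzero linear form $\ell$. In this section $n\ge2$, $G=\{h<1\}\subsetneq\mathbb C^n$ is a balanced domain of holomorphy, $v=\log h$, and $C_0\ge0$ is such that $v\le C_0$ on $S$ (it exists since $v$ is usc). Since $h\not\equiv0$ is psh, so is $v$: this is the usual fact that a homogeneous psh gauge is logarithmically psh. To see it, let $\overline\Delta$ be a closed disc in a complex line, parametrized by $|\lambda|\le1$, and let $p$ be a polynomial with $v\le\operatorname{Re}p$ on $\partial\Delta$. Then $h(e^{-p(\lambda)}z(\lambda))\le1$ for $|\lambda|=1$.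 The function $\lambda\mapsto h(e^{-p(\lambda)}z(\lambda))$ is subharmonic, so it is $\le1$ on $\Delta$, that is, $v\le\operatorname{Re}p$ there. Continuous functions on the circle are uniform limits of real parts of polynomials, and usc functions are decreasing limits of continuous ones, so $v$ is below its Poisson integral. Thus $v\in\mathcal H$.

The sensible plan is this. If $Q$ is homogeneous of degree $k$ with $\frac1k\log|Q|\le v$, then $|Q|\le1$ on $G$. If moreover $\frac1k\log|Q|$ is close to $v$ at a point outside $\overline G$, then $|Q|$ is exponentially large there. A family of such $Q$ should prevent simultaneous continuation. The first lemma makes the last sentence precise.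

**Lemma 1.** Let $N>0$. Assume that for almost every $z_0\in\{h>1\}$ there are homogeneous polynomials $Q_k$ ($k$ in an infinite set) with $\sup_k\|\delta_G^NQ_k\|_\infty<\infty$ and $\sup_k|Q_k(z_0)|=\infty$. Then $G$ is an $O^{(N)}(G,\delta_G)$-domain of holomorphy.

*Proof.* Suppose $U,U_0$ violate the conclusion. With the norm $\|\delta_G^Nf\|_\infty$ the space $O^{(N)}(G,\delta_G)$ is a Banach space, because $\delta_G$ is bounded below on compact subsets of $G$, so norm convergence is locally uniform. The extension $\tilde f\in O(U)$ is unique since $U$ is connected, and $f\mapsto\tilde f$ is linear. Its graph is closed: if $f_j\to f$ in norm and $\tilde f_j\to g$ in $O(U)$, then $g=f$ on $U_0$, so $g=\tilde f$. By the closed graph theorem (for Fréchet spaces) the map is continuous.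

Since $U$ is connected, meets $G$ and is not contained in $G$, there is $b\in U\cap\partial G$. Choose $\varepsilon>0$ with $\overline{B(b,\varepsilon)}\subset U$. A polynomial $Q\in O^{(N)}(G,\delta_G)$ satisfies $\tilde Q=Q$ on $U$, so continuity gives
$$\sup_{B(b,\varepsilon)}|Q|\le C\,\|\delta_G^NQ\|_\infty .\tag{1}$$
As $b\notin G$, $h(b)\ge1$, so $\log h((1+s)b)>0$ for $s>0$, and $(1+s)b\in B(b,\varepsilon)$ for small $s$. If $\log h\le0$ held almost everywhere in $B(b,\varepsilon)$, the sub-mean value property at $(1+s)b$ would give $\log h((1+s)b)\le0$. So $\{h>1\}\cap B(b,\varepsilon)$ has positive measure and contains a point $z_0$ as in the hypothesis. By (1), $\sup_k|Q_k(z_0)|<\infty$, a contradiction. $\square$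

To produce polynomials dominated by a given $\psi\in\mathcal H$ we recall the Ohsawa–Takegoshi theorem (Math. Z. 195 (1987)). Let $\Omega$ be a bounded pseudoconvex domain, $H$ a complex hyperplane and $\phi$ psh on $\Omega$. Then every holomorphic $f$ on $\Omega\cap H$ with $\int_{\Omega\cap H}|f|^2e^{-\phi}<\infty$ has a holomorphic extension $F$ to $\Omega$ with $\int_\Omega|F|^2e^{-\phi}\le C\int_{\Omega\cap H}|f|^2e^{-\phi}$, where $C$ depends only on the diameter of $\Omega$.

**Lemma 2.** There is $C_n$ such that for $\psi\in\mathcal H$, an integer $k\ge1$, a real $m$ with $k\le m<k+1$, and $z_0\in S$ with $\psi(z_0)>-\infty$ there is a homogeneous polynomial $Q$ of degree $k$ with $|Q(z_0)|=e^{m\psi(z_0)}$ and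
$$|Q(z)|\le C_n(k+1-m)^{-1/2}\,r^{-(n-1)}\exp\Big(m\sup_{B(z,r)}\psi\Big),\qquad z\in S,\ 0<r\le\tfrac12 .\tag{2}$$

*Proof.* Let $L=\mathbb Cz_0$, $B=B(0,1)$ and $f(\lambda z_0)=\lambda^ke^{m\psi(z_0)}$. Since $\psi(\lambda z_0)=\psi(z_0)+\log|\lambda|$,
$$\int_{L\cap B}|f|^2e^{-2m\psi}=\int_{|\lambda|<1}|\lambda|^{2(k-m)}=\frac{\pi}{k+1-m},$$
which is finite because $m<k+1$. Choose linear subspaces $L=L_1\subset L_2\subset\dots\subset L_n=\mathbb C^n$ with $\dim L_j=j$, and apply the extension theorem $n-1$ times, from $L_j\cap B$ to $L_{j+1}\cap B$, with weight $2m\psi$. This gives $F\in O(B)$ with $F=f$ on $L\cap B$ and $\int_B|F|^2e^{-2m\psi}\le\frac C{k+1-m}$, $C=C(n)$. Let $Q(z)=\frac1{2\pi}\int_0^{2\pi}F(e^{i\theta}z)e^{-ik\theta}\,d\theta$, the homogeneous part of degree $k$ of $F$. As $f$ is homogeneous of degree $k$, $Q=f$ on $L\cap B$, hence $|Q(z_0)|=e^{m\psi(z_0)}$. By Cauchy–Schwarz, $|Q(z)|^2\le\frac1{2\pi}\int|F(e^{i\theta}z)|^2d\theta$; since $\psi(e^{i\theta}z)=\psi(z)$, we get $\int_B|Q|^2e^{-2m\psi}\le\frac C{k+1-m}$.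

To pass to a pointwise bound at $z\in S$, choose unitary coordinates with $z=(1,0)$ and keep only the points $(\lambda,\lambda\xi)$ with $\frac14<|\lambda|<\frac12$, $\xi\in\mathbb C^{n-1}$, $|\xi|<r$. They lie in $B$ because $\frac12\sqrt{5/4}<1$. The volume element is $|\lambda|^{2(n-1)}\,d\lambda\,d\xi$, and
$$|Q(\lambda,\lambda\xi)|^2e^{-2m\psi(\lambda,\lambda\xi)}=|\lambda|^{2(k-m)}|Q(1,\xi)|^2e^{-2m\psi(1,\xi)}\ge|Q(1,\xi)|^2e^{-2m\psi(1,\xi)},$$
because $k\le m$. Hence, with $c_n=\int_{1/4<|\lambda|<1/2}|\lambda|^{2(n-1)}d\lambda$,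
$$c_n\int_{|\xi|<r}|Q(1,\xi)|^2e^{-2m\psi(1,\xi)}\,d\xi\le\frac C{k+1-m}.$$
The point $(1,\xi)$ lies in $B(z,r)$, so $\psi(1,\xi)\le\sup_{B(z,r)}\psi$. The mean value inequality for $|Q(1,\cdot)|^2$ on the ball $|\xi|<r$, whose volume is a constant times $r^{2(n-1)}$, gives (2). $\square$

We shall use the following remark repeatedly. If $z\in S$, $t>0$, $tz\in G$ and $\rho=\rho_G(tz)$, then $B(tz,\rho)\subset G$, so by homogeneity
$$v<-\log t\quad\text{on }B(z,\rho/t).\tag{3}$$

**Proof of Theorem 2(b).** Let $n=2$, $N>1$ and $0<\eta<\min(1,N-1)$. Let $z_0\in S$ with $v(z_0)>-\infty$, and let $Q_k$ be given by Lemma 2 with $\psi=v$, $m=k+1-\eta$. The point of taking $m>k$ is a gain of a power of $t$, as we now see. Let $z\in S$, $t>0$, $tz\in G$, $\rho=\rho_G(tz)$, $\delta=\delta_G(tz)$. Using (2) with $r=\min(\frac12,\rho/t)$ and (3),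
$$|Q_k(tz)|=t^k|Q_k(z)|\le C\,t^k\max(2,t/\rho)\,t^{-(k+1-\eta)}=C\max\big(2t^{\eta-1},\,t^\eta/\rho\big),$$
with $C$ independent of $k$. Let $t_0=\frac12e^{-C_0}\le\frac12$. If $\|z'\|<2t_0$ then $v(z')\le C_0+\log\|z'\|<0$, so $B(0,2t_0)\subset G$.

If $t\ge t_0$, then $2t^{\eta-1}\le2t_0^{\eta-1}$ and $t\le1/\delta_0(tz)\le1/\delta$, $1/\rho\le1/\delta$, $1\le1/\delta$; so $|Q_k(tz)|\le C'\delta^{-1-\eta}$. If $t<t_0$, then $|Q_k(tz)|\le|Q_k(t_0z)|$, and $\rho_G(t_0z)\ge t_0$, so the displayed bound at $t_0z$ gives $|Q_k(t_0z)|\le C''$. (At the origin $Q_k=0$.) Since $1+\eta<N$ and $\delta\le1$, $\sup_k\|\delta_G^NQ_k\|_\infty<\infty$. Finally, if $x>0$ and $v(xz_0)>0$,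
$$\tfrac1k\log|Q_k(xz_0)|=\log x+\tfrac{k+1-\eta}kv(z_0)\longrightarrow v(xz_0)>0 ,$$
so $|Q_k(xz_0)|\to\infty$. Every point of $\{h>1\}$ has the form $xz_0$ with $x>0$, $z_0\in S$, $v(z_0)>-\infty$. Lemma 1 applies. $\blacksquare$

Here is the exact point where this approach stops. The radius $r=\rho/t$ is the largest one for which (3) guarantees $v<-\log t$ on $B(z,r)$, and the factor $r^{-1}=t/\rho$ in (2) costs one full power of $1/\rho$. To get below exponent $1$ by Lemma 2, one needs a larger radius, and then one must know that $\sup v$ does not increase much when the ball grows. Where $h$ is near $0$ this can fail badly: $G$ then has long thin spikes. The next section shows that in spikes slow growth forces zeros, and that zeros come in whole numbers.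

## 4. Spikes and forced zeros

Let $\mu$ be a probability measure with support in $\overline D(0,\frac14)\subset\mathbb C$, and put
$$h(z)=\exp\int\log|z_2-\xi z_1|\,d\mu(\xi)\ \ (z\in\mathbb C^2),\qquad G=\{h<1\},\qquad u(\zeta)=\int\log|\zeta-\xi|\,d\mu(\xi).$$
The integrands are psh in $z$ and locally uniformly bounded above. So $\log h$ is usc by Fatou's lemma and has the sub-mean value property by Fubini's theorem; and $h(0,1)=1$. So $\log h$ is psh, and $h=e^{\log h}$ is psh with $h(\lambda z)=|\lambda|h(z)$. Thus $G$ is a balanced domain of holomorphy, and $(0,1)\notin G$. For $z_1\ne0$,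
$$h(z)=|z_1|\,e^{u(z_2/z_1)}.\tag{4}$$

If a small disc $\overline D(a,r)$ has mass $m$, then $u$ is very negative near it, and by (4) $G$ reaches out to $|z_1|\approx r^{-m}$ over the directions $\zeta=z_2/z_1$ near $a$. A function of slow growth is not large even at the far end of this spike. For a homogeneous polynomial this makes $q(\zeta)=Q(1,\zeta)$ tiny on the disc.

**Lemma 3.** Let $Q$ be a homogeneous polynomial of degree $k$ with $|Q|\le K\delta_G^{-N}$ on $G$, and $q(\zeta)=Q(1,\zeta)$. Let $|a|\le\frac14$, $0<r\le\frac18$, $m=\mu(\overline D(a,r))>0$, $(3r)^m\le\frac12$. Then $|q|\le K4^N6^kr^{km-N}$ on $\overline D(a,r)$.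

*Proof.* If $|\zeta'-a|\le2r$, then $|\zeta'|\le\frac12$. So $|\zeta'-\xi|\le\frac34<1$ for all $\xi\in\operatorname{supp}\mu$, while $|\zeta'-\xi|\le3r$ for $\xi\in\overline D(a,r)$. Hence
$$u(\zeta')\le m\log(3r)\qquad(|\zeta'-a|\le2r).\tag{5}$$
Now let $|\zeta-a|\le r$, so $|\zeta|\le\frac38$, and set $t=\frac12(3r)^{-m}\ge1$, $z^0=(t,t\zeta)$. We show $\delta_G(z^0)\ge r/4$.

If $\|z-z^0\|<r/4$, then $|z_1|<2t$ and
$$\Big|\frac{z_2}{z_1}-\zeta\Big|\le\frac{|z_2-t\zeta|+|\zeta||z_1-t|}{|z_1|}\le\frac{(r/4)(3/2)}{1-r/4}<r .$$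
So $|z_2/z_1-a|\le2r$, and by (4) and (5) $h(z)\le|z_1|(3r)^m<2t(3r)^m=1$. Hence $\rho_G(z^0)\ge r/4$. Also, as $m\le1$ and $3r<1$,
$$\delta_0(z^0)\ge\big(1+\tfrac54t^2\big)^{-1/2}\ge\tfrac2{3t}=\tfrac43(3r)^m\ge\tfrac43\cdot3r\ge\tfrac r4 .$$
By homogeneity, $|q(\zeta)|=t^{-k}|Q(z^0)|\le2^k(3r)^{km}K(4/r)^N\le K4^N6^kr^{km-N}$. $\square$

**A finite model.** Let $\mu=\frac1M\sum_{j\le M}\delta_{\xi_j}$ with distinct $\xi_j\in\overline D(0,\frac14)$, let $N<1$ and $NM<k<M$. Suppose $Q$ is homogeneous of degree $k$ and lies in $O^{(N)}(G,\delta_G)$. Apply Lemma 3 at $a=\xi_j$, with $r$ so small that $\overline D(\xi_j,r)$ contains no other atom; then $m=\frac1M$ and $|q(\xi_j)|\le K4^N6^kr^{k/M-N}\to0$ as $r\to0$. So $q$ has $M$ zeros but degree at most $k<M$, hence $Q=0$. The number of zeros that "should" sit at each atom is $k/M-N$, a number in $(0,1)$, and a positive number of zeros is at least one. This excludes only the degrees $k$ in $(NM,M)$. The domain itself is $\{|P|<1\}$ with $P=\prod_j(z_2-\xi_jz_1)$, which is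 of type $O^{(>0)}$ by Section 1; the polynomials $P,P^2,\dots$ have degrees divisible by $M$.

To exclude all large degrees at once we need a measure that looks, at infinitely many scales, like $M$ equal atoms, with a suitable $M$ for each $k$. The atoms become tiny discs, so vanishing becomes smallness, and we need a quantitative count of zeros.

**Lemma 4.** Let $q\not\equiv0$ be a polynomial of degree $\le k$, $\|q\|=\max_{|\zeta|\le1}|q|$, $|a|\le\frac14$, $0<r<\rho\le1$, and let $n(a,\rho)$ be the number of zeros of $q$ in $D(a,\rho)$ with multiplicity. Then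
$$n(a,\rho)\log\frac\rho r\ \ge\ \log\|q\|-\max_{\overline D(a,r)}\log|q|-k\log\frac4\rho .$$

*Proof.* Write $q=c\prod_{i\le d}(\zeta-\zeta_i)$, $d\le k$. The mean of $\log|q|$ over the circle $|\zeta-a|=x$ is $A(x)=\log|c|+\sum_i\max(\log x,\log|\zeta_i-a|)$. Between $r$ and $\rho$ only the terms with $|\zeta_i-a|<\rho$ change, each by at most $\log(\rho/r)$; so $A(\rho)-A(r)\le n(a,\rho)\log(\rho/r)$. Similarly $A(2)-A(\rho)\le k\log(2/\rho)$. For $|\zeta|\le1$, $|\zeta-\zeta_i|\le2+|\zeta_i-a|\le2\max(2,|\zeta_i-a|)$, so $\log\|q\|\le A(2)+k\log2$. Finally $A(r)\le\max_{\overline D(a,r)}\log|q|$. Adding these,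
$$\log\|q\|\le\max_{\overline D(a,r)}\log|q|+n(a,\rho)\log\frac\rho r+k\log\frac2\rho+k\log2 .\qquad\square$$

**The basic inequality.** Let the hypotheses of Lemma 3 hold with $0<N<1$, $K>0$, $k\ge1$, let $r<\rho\le1$, and put $s=\log\frac1r$. If $\|q\|\ge e^{-k^2}$, then
$$n(a,\rho)\ \ge\ km-N-\frac{k^2+k\log(24/\rho)+\log^+K+2}{s}.\tag{6}$$
Indeed $n(a,\rho)\log(\rho/r)\le n(a,\rho)s$. Lemma 3 gives $-\max_{\overline D(a,r)}\log|q|\ge(km-N)s-\log K-N\log4-k\log6$, and $N\log4<2$. Insert this in Lemma 4 and divide by $s$.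

**Reduction to one estimate.** The purpose of this step is to see that it suffices to prove that the polynomials $q_k$ are small. Let $f\in O^{(N)}(G,\delta_G)$ and $K=\|\delta_G^Nf\|_\infty$ (we may assume $K>0$), and let $f=\sum Q_k$ be the expansion into homogeneous polynomials near $0$. The integral below is holomorphic on $G$ and equals $Q_k$ near $0$, so by the identity theorem
$$Q_k(z)=\frac1{2\pi}\int_0^{2\pi}f(e^{i\theta}z)e^{-ik\theta}\,d\theta\quad\text{on }G.$$
Since $\delta_G(e^{i\theta}z)=\delta_G(z)$,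
$$|Q_k|\le K\delta_G^{-N}\ \text{ on }G\text{ for all }k.\tag{7}$$
Let $q_k(\zeta)=Q_k(1,\zeta)$, of degree $\le k$. Suppose we show
$$\|q_k\|<e^{-k^2}\quad\text{for all }k\ge k_0,\ \text{ where }k_0\text{ depends only on }G,N,K.\tag{8}$$
By Cauchy's inequalities the coefficients of $q_k$, which are those of $Q_k$, are at most $e^{-k^2}$ in modulus, so
$$|Q_k(z)|\le(k+1)e^{-k^2}\max(|z_1|,|z_2|)^k\qquad(k\ge k_0).\tag{9}$$
Hence $\sum Q_k$ converges locally uniformly on $\mathbb C^2$ to an entire function, equal to $f$ near $0$ and therefore on the connected set $G$.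

**From $\mathbb C^2$ to $\mathbb C^n$.** Suppose (8) holds for $G\subset\mathbb C^2$, and let $n\ge3$. Put $G_n=G\times\mathbb C^{n-2}=\{(z,w):h(z)<1\}$, again a proper balanced domain of holomorphy. We have $\rho_{G_n}(z,w)=\rho_G(z)$, and for $\|w\|\le R$, $1+\|z\|^2+\|w\|^2\le(1+R^2)(1+\|z\|^2)$; so $\delta_{G_n}(z,w)\ge(1+R^2)^{-1/2}\delta_G(z)$. Hence for $f\in O^{(N)}(G_n,\delta_{G_n})$ the functions $f(\cdot,w)$, $\|w\|\le R$, lie in $O^{(N)}(G,\delta_G)$ with norms at most a constant $K_R$. Put
$$Q_k(z,w)=\frac1{2\pi}\int_0^{2\pi}f(e^{i\theta}z,w)e^{-ik\theta}\,d\theta .$$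
For each $w$ this is the homogeneous part of degree $k$ of $f(\cdot,w)$; its coefficients are Taylor coefficients of $f$ in $z$ at $z=0$, so they are entire in $w$. Since $k_0$ in (8) depends only on $G,N,K$, the bound (9) holds for all $\|w\|\le R$ and all $k\ge k_0(G,N,K_R)$. So $\sum_kQ_k(z,w)$ converges locally uniformly on $\mathbb C^n$ and is an entire extension of $f$.

What remains, for Theorem 1 and for Theorem 2(a), is to find $\mu$ for which (8) holds.

## 5. A Cantor measure with $2^i$ equal pieces at every level: exponents below $\frac12$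

We want, for each $i$, $2^i$ disjoint discs of mass $2^{-i}$ so small that the error in (6) is negligible. Let
$$s_0=\log8,\qquad s_i=8^is_{i-1}\ (i\ge1),\qquad r_i=e^{-s_i}.$$
So $r_0=\frac18$, and $r_i\le r_{i-1}/8$ because $s_i-s_{i-1}\ge7s_{i-1}\ge\log8$. Let $\nu$ be the law of $\sum_{i\ge1}\varepsilon_ir_{i-1}/2$ with independent fair signs $\varepsilon_i=\pm1$. For $I\in\{\pm1\}^i$ let $a_I=\sum_{j\le i}I_jr_{j-1}/2$, and put $\rho_i=r_{i-1}/4$ for $i\ge1$.

**Step 1: location.** Points of $\operatorname{supp}\nu$ with first signs $I$, $|I|=i$, lie within $\sum_{j>i}r_{j-1}/2\le\frac12r_i\cdot\frac87=\frac47r_i<r_i$ of $a_I$. With $i=0$ the same sum gives $\frac47\cdot\frac18$, so all $a_I$ and $\operatorname{supp}\nu$ lie in $D(0,\frac18)$.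

**Step 2: disjointness.** For fixed $i\ge1$ the $2^i$ discs $D(a_I,\rho_i)$, $|I|=i$, are pairwise disjoint. Two siblings have centers at distance $r_{i-1}=4\rho_i$, so their discs are disjoint; this settles $i=1$. In general, if $I'$ is the parent of $I$, then $|a_I-a_{I'}|=r_{i-1}/2$, so $D(a_I,\rho_i)\subset D(a_{I'},r_{i-1})$; for $i\ge2$, $r_{i-1}\le r_{i-2}/8<\rho_{i-1}$. So discs with different parents lie in different discs of level $i-1$, and induction applies.

**Step 3: masses.** Since $r_i\le r_{i-1}/8<\rho_i$, $\overline D(a_I,r_i)\subset D(a_I,\rho_i)$. By Steps 1 and 2 the disc $\overline D(a_I,r_i)$ contains exactly the points with first signs $I$, so $\nu(\overline D(a_I,r_i))=2^{-i}$.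

**Step 4: the hypothesis of Lemma 3.** For $i\ge1$, $s_i\ge8^i\log8\ge2\cdot8^i$, so $2^{-i}(s_i-\log3)\ge2\cdot4^i-\log3\ge\log2$, that is, $(3r_i)^{2^{-i}}\le\frac12$.

**Proof of Theorem 1.** Take $\mu=\nu$ and $0<N<\frac12$. Given $k\ge1$, choose $i\ge1$ with $2^{i-1}\le k<2^i$, and suppose $\|q_k\|\ge e^{-k^2}$. By (7) we may apply (6) to each disc $\overline D(a_I,r_i)$, $|I|=i$, with $m=2^{-i}$ and $\rho=\rho_i$. Here $km\ge\frac12$, $k<2^i$, $24/\rho_i=96/r_{i-1}$ and $s=s_i=8^is_{i-1}$, so
$$n(a_I,\rho_i)\ge\tfrac12-N-\frac{4^i+2^i(\log96+s_{i-1})+\log^+K+2}{8^is_{i-1}} .$$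
The fraction tends to $0$ as $i\to\infty$. So for $k\ge k_0(N,K)$ we get $n(a_I,\rho_i)>0$, hence $n(a_I,\rho_i)\ge1$, for all $2^i$ discs. They are pairwise disjoint, so $q_k\not\equiv0$ has at least $2^i>k$ zeros, but its degree is at most $k$: a contradiction. This proves (8), and by Section 4 Theorem 1 holds in every dimension $n\ge2$. **The assertion is disproved.** $\blacksquare$

Each finite stage $\frac1{2^i}\sum_{|I|=i}\delta_{a_I}$ gives a domain of type $O^{(>0)}$, by Section 1; the limit measure does not.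

## 6. Weighted Cantor pieces: exponents below $1$

The restriction $N<\frac12$ arose because $k2^{-i}$ can only be placed in $[\frac12,1)$. The mechanism itself needs $km\in(N,1)$. So we add freedom: copies of $\nu$ with different weights $w_a$, so that for every $k$ some $kw_a2^{-l}$ falls just below $1$. On that copy each disc is forced to have one zero, slightly more than its fair share $kw_a2^{-l}$. On the other copies we must lose less than we gain. There we use coarser discs, since rounding costs at most one zero per disc.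

**Step 1: the measure.** Let $w_a=\frac1{a(a+1)}$ for $a\ge1$, so $\sum w_a=1$. Let $c_a=2^{-a-2}$ and $R_a=2^{-a-4}$. The discs $D(c_a,R_a)$ are pairwise disjoint, because $c_a-c_{a+1}=4\cdot2^{-a-5}>3\cdot2^{-a-5}=R_a+R_{a+1}$ for consecutive discs, and their order on the real line handles the rest; they lie in $D(0,\frac14)$ since $c_1+R_1=\frac18+\frac1{32}$. Let $T_a(\xi)=c_a+R_a\xi$ and
$$\mu=\sum_aw_a\,(T_a)_*\nu .$$
The support is in $\overline D(0,\frac14)$. Since $\overline D(a_I,r_i)$ and $D(a_I,\rho_i)$ lie in $D(0,1)$, their images under $T_a$ lie in $D(c_a,R_a)$. So for $|I|=i\ge1$ the disc $\overline D(T_a(a_I),R_ar_i)$ has $\mu$-mass exactly $w_a2^{-i}$, and for any choice of levels $i(a)\ge1$ the discs $D(T_a(a_I),R_a\rho_{i(a)})$, $|I|=i(a)$, $a\ge1$, are pairwise disjoint.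

**Step 2: placing $kw_a2^{-l}$ just below $1$.** Fix $N\in(0,1)$ and put $\alpha=\frac{1+2N}3$, $\beta=\frac{2+N}3$, so $N<\alpha<\beta<1$. Since $w_a/w_{a+1}=(a+2)/a\to1$, choose $a_0$ with $w_a/w_{a+1}\le\beta/\alpha$ for $a\ge a_0$, then $a_1>a_0$ with $w_{a_1}\le\frac12w_{a_0}$. Let $F=\{a_0,\dots,a_1\}$. *Claim: for each $k\ge1$ there are $a\in F$ and $l\in\mathbb Z$ with*
$$\alpha\le kw_a2^{-l}<\beta,\qquad 2^l\le k/\alpha .\tag{10}$$
Let $l$ be maximal with $kw_{a_0}2^{-l}\ge\alpha$. Then $kw_{a_1}2^{-l}\le kw_{a_0}2^{-l-1}<\alpha$. Let $a$ be the largest element of $F$ with $kw_a2^{-l}\ge\alpha$. Then $a<a_1$, $kw_{a+1}2^{-l}<\alpha$, and $kw_a2^{-l}\le\frac\beta\alpha kw_{a+1}2^{-l}<\beta$. Also $2^l\le kw_a/\alpha\le k/\alpha$.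

From (10), $2^l>kw_a/\beta\ge kw_{a_1}/\beta$, so $l\to\infty$ as $k\to\infty$.

**Step 3: the bookkeeping constants.** Let $g=\min_{a\in F}w_a(\frac1\beta-1)>0$; this is the gain per unit of degree. Choose a finite $B\supset F$ with $\sum_{b\notin B}w_b<g/4$, and an integer $c\ge0$ with $2^{-c}|B|/\alpha\le g/4$. By (10), $|B|2^{l-c}\le kg/4$.

**Step 4: counting zeros.** Suppose $\|q_k\|\ge e^{-k^2}$ with $k$ large, and let $a,l$ be as in (10). Apply (6) to the discs of index $a$ at level $i=l$ and to the discs of each index $b\in B\setminus\{a\}$ at level $i=l-c$; for index $b$ take $r=R_br_i$, $\rho=R_b\rho_i$, $m=w_b2^{-i}$. For large $k$ these levels are at least $1$, and $(3r)^m\le\frac12$ holds because $w_b2^{-i}s_i\to\infty$ as $i\to\infty$ and $B$ is finite. By (10), $k\le C2^i$ for $i\in\{l,l-c\}$, with $C$ independent of $k$; moreover $\log(24/\rho)=s_{i-1}+\log(96/R_b)$ and $s\ge s_i=8^is_{i-1}$. So the error term in (6) is at most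
$$\frac{C'\big(4^i+2^i(1+s_{i-1})+1+\log^+K\big)}{8^is_{i-1}}\longrightarrow0 .$$
For $k\ge k_0$, with $k_0$ depending only on $G,N,K$, it is less than $\min(\alpha-N,1-N)$. Then each of the $2^l$ discs of index $a$ contains more than $kw_a2^{-l}-N-(\alpha-N)\ge0$ zeros, hence at least one; and each of the $2^{l-c}$ discs of index $b$ contains at least $kw_b2^{-(l-c)}-1$ zeros. All these discs are disjoint. The number of zeros of $q_k$ is at least
$$2^l+\sum_{b\in B\setminus\{a\}}(kw_b-2^{l-c})\ \ge\ \frac{kw_a}\beta+k\Big(1-w_a-\frac g4\Big)-\frac{kg}4\ \ge\ k+kg-\frac{kg}2>k,$$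
where the second inequality uses $w_a(\frac1\beta-1)\ge g$. This contradicts $\deg q_k\le k$. So (8) holds for every $N\in(0,1)$, with $\mu$ not depending on $N$, and Section 4 gives the extension in every dimension $n\ge2$. This proves Theorem 2(a). $\blacksquare$

## 7. Small capacity of the jump set, and type $O^{(>0)}$ under (D)

We return to the plan of Section 3 and prove Theorem 3. Again $n\ge2$, $v=\log h\in\mathcal H$, $v\le C_0$ on $S$. The trouble came from directions near which $v$ jumps: passing from $B(z,\rho/t)$ to $B(z,r)$ can raise $\sup v$ by more than a small $\kappa$. We shall see that the set of such directions has small capacity once $r$ is small. So there is a function in $\mathcal H$ that is very negative there. Adding a small multiple of it to the weight makes the polynomials of Lemma 2 exponentially small near the bad directions, and this pays for the factor $(t/\rho)^{n-1}$. Far out in a spike $t$ is large, and the gain must grow with $\log t$; this is what $w$ in (D) provides.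

**Background.** Let $d=n-1$, $X=\mathbb P^d$, $\pi:\mathbb C^n\setminus\{0\}\to X$, and let $\omega$ be the Fubini–Study form with $\pi^*\omega=dd^c\log\|z\|$, normalized so that $\int_X\omega^d=1$ (then $dd^c\log|\zeta|=\delta_0$, the Dirac mass at $0$, on $\mathbb C$). A function $\varphi$ on $X$ belongs to $PSH(X,\omega)$ if it is $\not\equiv-\infty$ and locally the sum of a psh and a smooth function, with $\omega+dd^c\varphi\ge0$. The map $\psi\mapsto\psi-\log\|z\|$ identifies $\mathcal H$ with $PSH(X,\omega)$; on $S$ the two functions agree. Put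
$$\mathrm{Cap}_\omega(E)=\sup\Big\{\int_E(\omega+dd^c\varphi)^d:\ \varphi\in PSH(X,\omega),\ 0\le\varphi\le1\Big\}.$$
For example $\mathrm{Cap}_\omega(X)=1$, since all these measures have total mass $1$. For $d=1$ a point has capacity $0$: an atom of mass $\gamma$ at $p$ would force a local potential of $\omega+dd^c\varphi$ to be at most $\gamma\log|\zeta-p|+O(1)$, so it would be unbounded. We use the following facts from Guedj–Zeriahi, *Intrinsic capacities on compact Kähler manifolds*, J. Geom. Anal. 15 (2005), based on Bedford–Taylor, Acta Math. 149 (1982).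

* (F1) For $\varphi\in PSH(X,\omega)$ and $\varepsilon>0$ there is an open $O$ with $\mathrm{Cap}_\omega(O)<\varepsilon$ such that $\varphi|_{X\setminus O}$ is finite and continuous.
* (F2) For a compact non-pluripolar $K$, $V_K=\sup\{\varphi\in PSH(X,\omega):\varphi\le0\text{ on }K\}$ has a bounded usc regularization $V_K^*\in PSH(X,\omega)$, and $(\omega+dd^cV_K^*)^d$ is a probability measure carried by $K$.
* (F3) $\{\varphi\in PSH(X,\omega):\sup\varphi=0\}$ is compact in $L^1(X)$.

**Lemma 5.** If $O\ne\emptyset$ is open and $\mathrm{Cap}_\omega(O)<\varepsilon<1$, there is $\varphi\in PSH(X,\omega)$ with $\sup\varphi=0$ and $\varphi\le-\varepsilon^{-1/d}$ on $O$.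

*Proof.* Let $K\subset O$ be compact with nonempty interior (so non-pluripolar), and $T=\max(1,\sup V_K^*)$. Since $0$ is a competitor, $V_K\ge0$, so $0\le V_K^*/T\le1$. Expanding
$$\big(\omega+dd^c(V_K^*/T)\big)^d=\Big(\big(1-\tfrac1T\big)\omega+\tfrac1T(\omega+dd^cV_K^*)\Big)^d\ge T^{-d}(\omega+dd^cV_K^*)^d$$
and integrating over $K$, we get $T^{-d}\le\mathrm{Cap}_\omega(K)<\varepsilon<1$. Thus $T>\varepsilon^{-1/d}>1$, so $\sup V_K^*=T$. As $V_K=0$ on $K$, $V_K^*=0$ on $\operatorname{int}K$. The function $V_K^*-\sup V_K^*$ has supremum $0$ and is $\le-\varepsilon^{-1/d}$ on $\operatorname{int}K$. Let $K$ run through an exhaustion of $O$ with interiors increasing to $O$, and take an $L^1$-limit $\varphi$ by (F3). Then $\sup\varphi=0$, and $\varphi\le-\varepsilon^{-1/d}$ almost everywhere on $O$. The sub-mean value property of $\varphi$ plus a smooth local potential of $\omega$ gives the bound everywhere on the open set $O$. $\square$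

**Step 1: constants.** Let $N>0$ be given. Subtracting a constant from $w$, we may assume $w\le0$ on $S$; take $C_T\ge0$. Put
$$C_0'=C_0+1,\qquad\Lambda=2(n-1)\Big(\frac{C_0'}N+1\Big).$$
Fix $\tau,\eta\in(0,1)$ and put $\kappa=\tau/2$.

**Step 2: the jump sets have small capacity.** For $r>0$ let
$$E_r=\Big\{z\in S:\ \sup_{\overline B(z,4r)}v>v(z)+\kappa\Big\}.$$
For each $j\ge1$ choose, by (F1) and Lemma 5, an open $O_j\subset X$ and $\varphi_j\in\mathcal H$ such that $v$ is finite and continuous on the compact set $S_j=S\setminus\pi^{-1}(O_j)$, $\max_S\varphi_j=0$, and $\varphi_j\le-j^4$ on $S\cap\pi^{-1}(O_j)$. (Take $\mathrm{Cap}_\omega(O_j)<\varepsilon_j<1$ with $\varepsilon_j^{-1/d}\ge j^4$; if $O_j=\emptyset$, take $\varphi_j=\log\|z\|$.)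

On $S_j$ the functions $z\mapsto\sup_{\overline B(z,4r)}v-v(z)$ are usc: the supremum of a usc function over a compact ball moving with $z$ is usc, and $v$ is continuous on $S_j$. As $r\downarrow0$ they decrease to $0$, because $v$ is usc. So the compact sets where they are $\ge\kappa$ decrease with $r$ and have empty intersection, and one of them is empty. Hence there is $r_j\in(0,\frac18)$ with $E_{r_j}\subset\pi^{-1}(O_j)$. Since $E_r$ shrinks with $r$, we may take $r_j\downarrow0$.

**Step 3: the weights.** We tilt $v$ by $w$ and $\varphi_j$. Let $\eta_j=j^{-2}$, $c=\tau+\frac{\eta C_2}2$ and, for $\eta_j\le\eta/2$,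
$$\psi_j=(1-\eta)v+(\eta-\eta_j)w+\eta_j\varphi_j-c\ \in\mathcal H .$$
On $S$ we have $w\le0$, $\varphi_j\le0$ and $\eta-\eta_j\ge\eta/2$, so $(\eta-\eta_j)w\le\frac\eta2w$.

(i) *$\psi_j\le v-\tau$ on $\mathbb C^n$.* By homogeneity it suffices to check this on $S$. If $v=-\infty$, then $w=-\infty$ by (D), and $\psi_j=-\infty$. If $v>0$, then $\psi_j-v\le-c\le-\tau$. If $-\infty<v\le0$, then by (D) with $T=2$, $\psi_j-v\le-\eta v+\frac\eta2(2v+C_2)-c=-\tau$.

(ii) *For $j\ge j_0$: $\psi_j\le v-\Lambda(1+v^-)$ on $E_{r_j}$, where $v^-=\max(-v,0)$.* There $\eta_j\varphi_j\le-j^2$. If $v>0$, then $\psi_j-v\le-j^2\le-\Lambda$ for $j$ large. If $-\infty<v\le0$, use (D) with $T=2+2\Lambda/\eta$: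
$$\psi_j-v\le-\eta v+\frac\eta2(Tv+C_T)-j^2=-\Lambda v^-+\frac{\eta C_T}2-j^2 ,$$
and $\frac{\eta C_T}2-j^2\le-\Lambda$ for $j$ large. If $v=-\infty$, then $\psi_j=-\infty$ as in (i).

(iii) *$\psi_j\to(1-\eta)v+\eta w-c$ almost everywhere.* By (F3) the $\varphi_j$ are bounded in $L^1(S)$, so $\sum_j\|\eta_j\varphi_j\|_{L^1(S)}<\infty$. Hence $\eta_j\varphi_j\to0$ almost everywhere on $S$, and $\eta_jw\to0$ where $w$ is finite. By homogeneity the statement holds almost everywhere on $\mathbb C^n$.

**Step 4: the polynomials are of slow growth.** For large $k$ let $j=j(k)=\max\{j\le k:\ r_j\ge e^{-\tau k/(2(n-1))}\}$. Each fixed $j$ is admissible for all large $k$, so $j(k)\to\infty$. Let $z_0\in S$ with $\psi_j(z_0)>-\infty$ for all large $j$, and let $Q_k$ be given by Lemma 2 with $\psi=\psi_{j(k)}$, $m=k$. *Claim: $|Q_k|\le C\delta_G^{-N}$ on $G$, with $C=C(n)$, for all large $k$.* Let $z\in S$, $t>0$, $tz\in G$, $\rho=\rho_G(tz)$. In what follows $C$ depends only on $n$. (At the origin $Q_k=0$.)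

*Trivial bound.* On $B(z,\frac12)$, (i) gives $\psi_j\le v\le C_0+\log\frac32\le C_0'$. So (2) with $r=\frac12$, together with $C_0'\ge1$, gives
$$|Q_k(tz)|\le C(e^{C_0'}t)^k\le C\exp\big(kC_0'(1+\log^+t)\big).\tag{11}$$

*Case 1: $\sup_{B(z,r_j)}v\le-\log t+\kappa$.* Use (2) with $r=r_j$ and (i):
$$|Q_k(tz)|\le Ct^kr_j^{-(n-1)}e^{k(-\log t+\kappa-\tau)}\le Ce^{k(\tau/2+\kappa-\tau)}=C .$$

*Case 2: $\sup_{B(z,r_j)}v>-\log t+\kappa$.* By (3), $r:=\rho/t<r_j$. We show that every $\xi\in B(z,r)$ points in a bad direction. Let $\xi'=\xi/\|\xi\|$; note $\frac12\le\|\xi\|\le2$. Since $B(\xi,2r_j)\supset B(z,r_j)$ and $v(\xi)<-\log t$, we have $\sup_{B(\xi,2r_j)}v>-\log t+\kappa>v(\xi)+\kappa$. Dividing by $\|\xi\|\ge\frac12$, which carries $B(\xi,2r_j)$ into $B(\xi',4r_j)$, homogeneity gives $\sup_{B(\xi',4r_j)}v>v(\xi')+\kappa$. So $\xi'\in E_{r_j}$. Moreover $v(\xi')=v(\xi)-\log\|\xi\|<-\log t+\log2$, so $v^-(\xi')\ge(\log^+t-\log2)^+$. Adding $\log\|\xi\|$ to both sides of (ii) at $\xi'$,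
$$\psi_j(\xi)\le v(\xi)-\Lambda(1+v^-(\xi'))\le-\log t-\Lambda\big(1+(\log^+t-\log2)^+\big)\le-\log t-\tfrac\Lambda2(1+\log^+t).$$
The last inequality is $1+(x-\log2)^+\ge\frac{1+x}2$ for $x\ge0$: for $x\le\log2$ the right side is less than $1$; for $x\ge\log2$ it says $x\ge2\log2-1$, and $2\log2-1<\log2$. Now (2) with $r=\rho/t$ gives
$$|Q_k(tz)|\le C(t/\rho)^{n-1}e^{-\frac{k\Lambda}2(1+\log^+t)}.$$

* If $\rho\le\exp\big(-\frac kNC_0'(1+\log^+t)\big)$, then (11) gives $|Q_k(tz)|\le C\rho^{-N}\le C\delta_G(tz)^{-N}$.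
* Otherwise, since $t\le e^{k(1+\log^+t)}$, we have $(t/\rho)^{n-1}\le\exp\big((n-1)k(1+\frac{C_0'}N)(1+\log^+t)\big)=e^{\frac{k\Lambda}2(1+\log^+t)}$, so $|Q_k(tz)|\le C$.

As $\delta_G\le1$, the claim is proved.

**Step 5: conclusion.** For almost every $z_0\in\mathbb C^n$ use the polynomials with base point $z_0/\|z_0\|$. By homogeneity $|Q_k(z_0)|=e^{k\psi_{j(k)}(z_0)}$, and by (iii)
$$\tfrac1k\log|Q_k(z_0)|\longrightarrow(1-\eta)v(z_0)+\eta w(z_0)-\tau-\tfrac{\eta C_2}2 .$$
The constant $C_2$ does not depend on $\tau,\eta$. Let $\tau,\eta$ run through rationals tending to $0$; the union of the countably many exceptional null sets is null. For almost every $z_0$ with $v(z_0)>0$ we have $w(z_0)>-\infty$, and some choice of $\tau,\eta$ makes the limit positive, so $|Q_k(z_0)|\to\infty$. By Step 4, $\sup\|\delta_G^NQ_k\|_\infty<\infty$ over large $k$. Lemma 1 shows that $G$ is an $O^{(N)}(G,\delta_G)$-domain of holomorphy. Since $N>0$ was arbitrary, $G$ is of type $O^{(>0)}$. This proves the main assertion of Theorem 3.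 $\blacksquare$

## 8. Bounded domains, and Riesz measures without mass on $\{h=0\}$

**Special case 1.** If $G\subset B(0,R)$, then $h\ge1$ where $\|z\|\ge R$, so $v\ge-\log R$ on $S$. Take $w=\log\|z\|$, which vanishes on $S$. Then $w\le Tv+C_T$ on $S$ with $C_T=T\log^+R$, so (D) holds. (For $n=1$ the domain is a disc, treated in Section 1.) $\blacksquare$

**The Riesz measure for $n=2$.** For $v\in\mathcal H$ on $\mathbb C^2$ the Riesz measure is $\mu=\omega+dd^c(v-\log\|z\|)$, a probability measure on $\mathbb P^1$. Write $z\wedge\xi=z_1\xi_2-z_2\xi_1$, with $\xi\in S$ representing points of $\mathbb P^1$. Then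
$$v(z)=c+\int\log|z\wedge\xi|\,d\mu(\xi).\tag{12}$$
Indeed $dd^c_z\log(|z\wedge\xi|/\|z\|)=\delta_\xi-\omega$ on $\mathbb P^1$, so by Fubini's theorem $p=\int\log(|z\wedge\xi|/\|z\|)\,d\mu(\xi)$ satisfies $dd^cp=\mu-\omega=dd^c(v-\log\|z\|)$. The difference of the two functions is therefore a constant $c$ almost everywhere, and everywhere because both become subharmonic after adding a local potential of $\omega$. For example $v=\log|z_1|$ has $\mu$ equal to the unit mass at $[0:1]$. For the domains of Section 4, $|z_2-\xi z_1|=|z\wedge(1,\xi)|$, so the Riesz measure is the image of the measure $\mu$ used there under $\xi\mapsto[1:\xi]$.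

For unit vectors, $|z\wedge\xi|\le1$ is the chordal metric. The triangle inequality $|x\wedge z|\le|x\wedge y|+|y\wedge z|$ is seen by writing $x=\alpha y+\beta y^\perp$ with $y,y^\perp$ orthonormal: $|\alpha|\le1$, $|\beta|=|x\wedge y|$, and $|x\wedge z|\le|\alpha||y\wedge z|+|\beta|$.

**Special case 2.** Regard $v|_S$ as a function on $\mathbb P^1$ and assume $\mu(\{v=-\infty\})=0$. We must produce $w$; the idea is to put more and more weight on the parts of $\mu$ where $v$ is very negative.

*Construction of $w$.* Choose $m_i\ge0$, $m_i\uparrow\infty$, with $\mu(\{v<-m_i\})\le4^{-i}$ for $i\ge1$. Put $\mu_i=\mu|_{\{v<-m_i\}}$ and $\sigma=\sum_{i\ge1}2^i\mu_i$, of mass $\le\sum2^{-i}=1$, and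
$$w(z)=\int\log|z\wedge\xi|\,d\sigma(\xi)+(1-\sigma(\mathbb P^1))\log\|z\| .$$
As in Section 4, $w$ is psh; it has the required homogeneity. It is $\not\equiv-\infty$ because, by unitary invariance, $\int_S\log|z\wedge\xi|$ with respect to surface measure is a finite constant independent of $\xi$. And $w\le0$ on $S$.

*A lower bound for the good part of $v$.* On $S$ put $p_i=\int\log|z\wedge\xi|\,d\mu_i\le0$ and $g_i=\int\log|z\wedge\xi|\,d\theta_i\le0$ with $\theta_i=\mu|_{\{v\ge-m_i\}}$. By (12), $v=c+p_i+g_i$, and $w\le2^ip_i$ on $S$ since all other contributions are $\le0$. On $\{v\ge-m_i\}$ both $p_i,g_i$ are finite, and $g_i=v-c-p_i\ge-m_i-c$. We extend this bound to all of $S$, at a cost of $\log2$.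

Since $\theta_i(\mathbb P^1)\ge1-4^{-i}>0$, take a nonempty compact $K\subset\{v\ge-m_i\}$ and let $g_K=\int_K\log|z\wedge\xi|\,d\theta_i\ge g_i$. For $z\in S$ let $z'$ be a point of $K$ nearest to $z$ in the chordal metric. For $\xi\in K$, $|z'\wedge\xi|\le|z'\wedge z|+|z\wedge\xi|\le2|z\wedge\xi|$, so
$$g_K(z)\ge g_K(z')-\log2\ge g_i(z')-\log2\ge-m_i-c-\log2 .$$
By inner regularity let $K$ increase so that $\theta_i(K)\to\theta_i(\mathbb P^1)$. Then $g_K(z)\downarrow g_i(z)$ by monotone convergence, so $g_i\ge-m_i-c-\log2$ on $S$.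

*Verification of (D).* Hence $p_i=v-c-g_i\le v+m_i+\log2$ and $w\le2^ip_i\le2^i(v+m_i+\log2)$ on $S$. Given $T>0$, choose $i$ with $2^i\ge T$. Where $v\le0$ we get $w\le Tv+2^i(m_i+\log2)$; where $v>0$ we have $w\le0\le Tv$. So (D) holds with $C_T=2^i(m_i+\log2)$. This completes the proof of Theorem 3. $\blacksquare$

**Remark.** In the domains of Theorems 1 and 2(a) for $n=2$ the Riesz measure lives entirely on $\{h=0\}$. By (5), a point $\zeta\in\operatorname{supp}\nu$ in the first construction satisfies $u(\zeta)\le2^{-i}\log(3r_i)=-2^{-i}(s_i-\log3)$ for every $i$, so $u(\zeta)=-\infty$. In the second construction a point of $T_a(\operatorname{supp}\nu)$ satisfies $u\le w_a2^{-i}\log(3R_ar_i)\to-\infty$, and these sets carry all of $\mu$. So the absence of mass on $\{h=0\}$ cannot simply be dropped from special case 2. On the other hand, that condition is not necessary: for $\{|z_1z_2|<1\}$ the Riesz measure consists of two atoms of mass $\frac12$, at $[0:1]$ and $[1:0]$, both on $\{h=0\}$, and Section 1 shows that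 this domain is of type $O^{(>0)}$.
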